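\title{Every countable real closed field has a limit computable integer part}

\begin{abstract}
An integer part of a real closed field $R$ is a discretely ordered subring in which every element of $R$ has a floor. We show that every countable real closed field, in any given presentation, has an integer part that is $\Delta^0_2$ relative to the atomic diagram of the presentation, by a procedure that is uniform in the presentation. The integer part consists of the integers plus the elements whose image under an embedding into a Hahn field has negative support. The embedding is never computed. Instead we give a system of finite certificates for statements of the form ``the support of $x$ avoids the values of the module $D$'', which the jump of the atomic diagram can check, and we prove that the system is sound and complete. The proof also shows that the embedding has truncation closed image and that truncation at computably enumerable modules is computable in the jump.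
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a real closed field. An \emph{integer part} of $R$ is a subring $I\subseteq R$, with $1\in I$, that is discretely ordered (no element of $I$ lies strictly between $0$ and $1$) and in which every $r\in R$ has a \emph{floor}: an element $m\in I$ with $m\le r<m+1$. If $R$ is archimedean, then $\mathbb{Z}$ is an integer part, and it is the only one, because an element of $I$ differs from its floor in $\mathbb{Z}$ by an element of $I\cap[0,1)=\{0\}$. If $R$ is not archimedean, one has to decide which infinite elements count as integers, and these decisions must be compatible with sums and products. Mourgues and Ressayre showed that every real closed field has an integer part.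

This paper is about the complexity of an integer part. A countable real closed field $R$ is regarded as a given \emph{presentation}: its universe is a subset of $\omega$, and complexity is measured relative to its atomic diagram $D(R)$. A set $S\subseteq R$ is \emph{$\Delta^0_2(R)$}, or \emph{limit computable relative to $R$}, if there is a function $g\colon\omega\times\omega\to\{0,1\}$, computable relative to $D(R)$, such that for each $x$ the value $g(x,s)$ is eventually constant in $s$, with limit $1$ if and only if $x\in S$. By the limit lemma this says that $S$ is computable in the jump $D(R)'$. The following question is posed in \cite{LCIP}.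

\begin{quote}
Let $R$ be a countable real closed field, in an arbitrary presentation fixed in advance. Must $R$ have an integer part that is $\Delta^0_2(R)$?
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
For every countable real closed field $R$, in any given presentation, there is an integer part $I$ of $R$ with $I\le_T D(R)'$; that is, $I$ is $\Delta^0_2(R)$. The reduction is one fixed procedure, uniform in the presentation.
\end{theorem}

Theorem~\ref{thm:strong} is a stronger form, which describes $I$ through a truncation closed embedding into a Hahn field and computes truncations.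

The level $\Delta^0_2$ is a natural place to ask the question. The statement ``$x$ is finite'' reads ``$|x|\le N$ for some $N\in\mathbb{N}$'', so $D(R)'$ decides it, and in the same way $D(R)'$ compares the orders of magnitude of any two elements. It also decides whether a finitely generated subring $\mathbb{Z}[a_1,\dots,a_k]$ is discretely ordered. Going through the elements of $R$ and keeping each one that leaves the ring generated so far discretely ordered, $D(R)'$ computes a maximal discretely ordered subring. Every integer part $I$ is such a maximal subring: if $r\notin I$ has floor $m$, then a ring containing $I$ and $r$ contains $r-m\in(0,1)$. The converse fails.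

\begin{example}\label{ex:greedy}
Let $a\in R$ be positive and infinite, $b=(a^2+a-1)/2$, and $J=\mathbb{Z}[a,b]\subseteq\mathbb{Q}[a]$. A nonconstant rational polynomial in $a$ is infinite, so $J$ is discretely ordered as soon as $J\cap\mathbb{Q}=\mathbb{Z}$. This holds: the homomorphism $\mathbb{Q}[a]\to\mathbb{Q}(\theta)$ sending $a$ to a root $\theta$ of $X^2+X-1$ fixes $\mathbb{Q}$, sends $b$ to $0$ and so maps $J$ into $\mathbb{Z}[\theta]$, and $\mathbb{Z}[\theta]\cap\mathbb{Q}=\mathbb{Z}$. But no integer part $I$ contains $J$. Otherwise let $m\in I$ be the floor of $a/2$. Then $a-2m\in\{0,1\}$, so $a(a+1)\in 2I$, hence $1=a(a+1)-2b\in 2I$ and $1/2\in I$.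
\end{example}

So the greedy construction can make a fatal mistake in two steps, and a safe construction needs a global plan. Power series provide one. In the Hahn field $\mathbb{R}((G))$ of series $\sum_\gamma s_\gamma t^\gamma$ with well ordered support, the series with negative support form a ring without unit, and adding $\mathbb{Z}$ to it gives an integer part: the floor of a series is found by cutting it off at exponent $0$ and rounding the constant term. The same recipe works in $R$ if $R$ is embedded in $\mathbb{R}((G))$ in such a way that the cut-off series stay in the image. The trouble is that the series attached to an element is an infinite object, assembled from infinitely many approximations, and it is not clear how one jump could survey it. Both observations suggest a negative answer.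

The way out is to leave the series alone. We fix an embedding $\varphi\colon R\to\mathbb{R}((G))$, not effectively, and use it only to verify the construction. The algorithm searches for \emph{finite certificates} that an element has negative support. A certificate is a finite tree built from four rules whose side conditions are existential or universal relative to $D(R)$. To make the rules close up we have to certify more general statements, ``the support of $x$ avoids $v(D)$'', where $D$ is a module over the ring of finite elements and $v(D)$ is its set of values. We prove that the rules are \emph{sound} (a certified element has the asserted support) and \emph{complete} (every element is congruent modulo $D$ to a certified one). Completeness gives both the floors and the fact that every element with negative support is certified.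

Section~\ref{sec:background} collects the background, and Section~\ref{sec:examples} shows the two essential rules at work in two examples. Sections~\ref{sec:modules}--\ref{sec:rules} set up modules, the embedding and the rules, and prove soundness. Completeness is the main part of the work and occupies Sections~\ref{sec:homog}--\ref{sec:complete}. The theorems are deduced in Section~\ref{sec:final}.

\section{Background and conventions}\label{sec:background}

\subsection{Computability}
For an oracle $X$, let $W^X_0,W^X_1,\dots$ be the standard list of the sets that are computably enumerable (c.e.) in $X$. The jump $X'$ decides the relation $x\in W^X_e$. By the s-m-n theorem, if a set is defined by an existential search from finitely many sets $W^X_e$ and finitely many parameters, then an index for it is computable from the indices and the parameters. The limit lemma says that a set is computable in $X'$ if and only if it is the limit of an $X$-computable approximation. Unless another oracle is named, ``c.e.'' means c.e.\ in $D(R)$. The oracle $D(R)$ computes the universe of $R$, the field operations and the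 order (if $<$ is not in the language, search for a square root of $x$ or of $-x$).

\subsection{Valuations on ordered fields}
Valuations are written additively, with $w(0)=\infty$. A valuation $w$ on an ordered field is \emph{convex} if $0<a\le b$ implies $w(a)\ge w(b)$. Then $w(q)=0$ for $q\in\mathbb{Q}^\times$, and the residue field inherits an order, so it has characteristic $0$. An extension $F'|F$ of valued fields is \emph{immediate} if the value groups and the residue fields agree; equivalently, for every $z\in F'^\times$ there is $f\in F$ with $w(z-f)>w(z)$. A valued field is \emph{henselian} if for every polynomial $f$ over the valuation ring and every $a$ in the valuation ring with $w(f(a))>0$ and $w(f'(a))=0$ there is a root $T$ of $f$ with $w(T-a)>0$; equivalently, if $w$ extends uniquely to the algebraic closure. We use the following standard facts.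

\begin{itemize}
\item[(V1)] Let $w$ be a convex valuation on an ordered field $F$. Then $w(p^2+q^2)=2\min(w(p),w(q))$, since $p^2+q^2$ lies between $\max(p^2,q^2)$ and twice this element. Hence $w(p+q\sqrt{-1}):=\min(w(p),w(q))$, which is half the value of the norm, extends $w$ to a valuation on $F(\sqrt{-1})$. In particular $w(y-\alpha)\le w(y-\operatorname{Re}\alpha)$ for $y\in F$ and $\alpha\in F(\sqrt{-1})$.
\item[(V2)] A convex valuation on a real closed field is henselian, its residue field is real closed and its value group is divisible. (For $f,a$ as above with $f(a)\ne0$, put $\varepsilon=|f(a)|^{1/2}$; then $f(a+\varepsilon)$ and $f(a-\varepsilon)$ have the opposite signs of $\pm\varepsilon f'(a)$, so $f$ has a root between $a-\varepsilon$ and $a+\varepsilon$.)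
\item[(V3)] In an algebraic extension of valued fields the residue field extension is algebraic and the quotient of the value groups is a torsion group.
\item[(V4)] A henselian valued field $F$ of residue characteristic $0$ has no proper immediate algebraic extension. (Otherwise there is $z\ne0$ in the extension with trace $0$ from $F(z)$ to $F$: subtract from an element outside $F$ the mean of its conjugates. Take $f\in F$ with $w(z/f-1)>0$. All conjugates of $z/f-1$ have the same positive value, but their sum is $-[F(z):F]$, of value $0$.)
\item[(V5)] Every valued field $F$ has a henselization $F^h$, a henselian immediate algebraic extension that embeds over $F$ in every henselian valued extension of $F$. If the value group is archimedean, then the completion of $F$ is henselian, so $F$ is dense in $F^h$: for $z\in F^h$ and $\gamma$ in the value group there is $f\in F$ with $w(z-f)>\gamma$.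
\item[(V6)] An element of an ordered field that is algebraic over a real closed subfield lies in that subfield. An order embedding of an ordered field into a real closed field extends to its real closure.
\end{itemize}

The ring of \emph{finite} elements of an ordered field $F$, those with $|x|\le N$ for some $N\in\mathbb{N}$, is the valuation ring of the \emph{natural valuation} $v$ of $F$. It is convex, and $v(x)\ge v(x')$ if and only if $|x|\le N|x'|$ for some $N$. A finite element $x$ has a standard part $\operatorname{st}(x)\in\mathbb{R}$, the real number that determines the same cut in $\mathbb{Q}$ up to an infinitesimal. The map $\operatorname{st}$ is a ring homomorphism with kernel $\{x:v(x)>0\}$, and order embeddings preserve it.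

\subsection{Hahn fields}
Let $\Gamma$ be an ordered abelian group. The \emph{Hahn field} $\mathbb{R}((\Gamma))$ consists of the formal series $s=\sum_{\gamma\in\Gamma}s_\gamma t^\gamma$ with real coefficients whose support $\operatorname{supp}s=\{\gamma:s_\gamma\ne0\}$ is well ordered, with the usual sum and product of series. It is ordered by the sign of the coefficient at $\min\operatorname{supp}s$, and $s\mapsto\min\operatorname{supp}s$ is its natural valuation. We have $\operatorname{supp}(s\pm s')\subseteq\operatorname{supp}s\cup\operatorname{supp}s'$ and $\operatorname{supp}(ss')\subseteq\operatorname{supp}s+\operatorname{supp}s'$. For a subgroup $H\subseteq\Gamma$ the series with support in $H$ form the subfield $\mathbb{R}((H))$, and those with support in $\gamma+H$ form $t^\gamma\mathbb{R}((H))$.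
\begin{itemize}
\item[(V7)] If $\Gamma$ is divisible, then $\mathbb{R}((\Gamma))$ is real closed.
\end{itemize}
We write $s|_{<\lambda}=\sum_{\gamma<\lambda}s_\gamma t^\gamma$ and $s|_{\le\lambda}=\sum_{\gamma\le\lambda}s_\gamma t^\gamma$. A subset of $\mathbb{R}((\Gamma))$ is \emph{truncation closed} if it contains $s|_{<\lambda}$ for each of its elements $s$ and each $\lambda\in\Gamma$.

\subsection{The tower}
For the rest of the paper $R$ is a presented countable real closed field, $O$ is its ring of finite elements and $v\colon R^\times\to G$ its natural valuation. Let $y_1,y_2,\dots$ be a $D(R)$-computable list of $R$; for uniformity, list the universe in its order as a subset of $\omega$. Let $K_n$ be the relative algebraic closure of $\mathbb{Q}(y_1,\dots,y_n)$ in $R$, so that $K_0$ is the field of elements algebraic over $\mathbb{Q}$. Each $K_n$ is real closed, $K_n$ is algebraic over $K_{n-1}(y_n)$, and $\bigcup_nK_n=R$. Put $O_n=O\cap K_n$ and $G_n=v(K_n^\times)$, a divisible ordered group. The sets $K_n$ and $O_n$ are c.e.\ uniformly in $n$: search for an algebraic equation over $\mathbb{Z}[y_1,\dots,y_n]$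 and for a bound $N$. The point of the tower is that $G_n$ has only finitely many convex subgroups (Lemma~\ref{lem:embedding}), which opens the way to induction.

\section{Two examples}\label{sec:examples}

In both examples $R=K_2$ is a subfield of a Hahn field, and $v=\min\operatorname{supp}$. We see the series, but the oracle $D(R)'$ sees only the ordered field. We ask what finite evidence would convince the oracle that an element has negative support.

\begin{example}[a generator with infinite support]\label{ex:imm}
In $\mathbb{R}((\mathbb{Q}))$ let $y_1=t^{-1}$ and $y=y_2=\sum_{k\ge1}t^{-1/k}$. The field $\bigcup_m\mathbb{R}((\frac1m\mathbb{Z}))$ of Puiseux series is real closed, so every $b\in K_1$ has support in $\frac1m\mathbb{Z}$ for some $m$, and then $v(y-b)\le-1/(m+1)$. The partial sums $b_m=\sum_{k\le m}t^{-1/k}$ lie in $K_1$ and satisfy $v(y-b_m)=-1/(m+1)$. Thus every exponent $\gamma$ of $y$ satisfies $\gamma\le v(y-b)$ for some $b\in K_1$. Given this property, the single universal statement ``$y-b\notin O$ for all $b\in K_1$'', which $D(R)'$ decides, bounds the whole infinite support of $y$ below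 $0$.

For a product $xy$ we use $\operatorname{supp}(xy)\subseteq\operatorname{supp}x+\operatorname{supp}y$. If $g\in\operatorname{supp}x$, $\gamma\in\operatorname{supp}y$ and $g+\gamma\ge0$, then an element $r$ of value $g$ satisfies $r(y-b)\in O$ for some $b\in K_1$. So it suffices that $\operatorname{supp}x$ avoids the values of the c.e.\ module $\{r:\exists b\in K_1\ r(y-b)\in O\}$, which here is the ideal $\mathfrak{m}$ of elements of positive value. This is why modules other than $O$ enter. For $x=y$ we repeat the step with $\mathfrak{m}$ in place of $O$. The new module $\{r:\exists b\in K_1\ r(y-b)\in\mathfrak{m}\}$ is again $\mathfrak{m}$, and it does not contain $1$. So $\operatorname{supp}(1\cdot y)$ avoids $v(\mathfrak{m})$, and $\operatorname{supp}(y\cdot y)$ avoids $v(O)$.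

Products of this kind certify polynomials in $y$, and modulo $O$ nothing more is needed for an element such as $\alpha=t^{-2}/y$. Put $\eta=1-ty=-(t^{1/2}+t^{2/3}+\cdots)\in K_1[y]$. Then
\[
\alpha=\frac{t^{-1}}{1-\eta}=t^{-1}(1+\eta)+\alpha\eta^2,\qquad v(\alpha\eta^2)=-1+2\cdot\tfrac12=0,
\]
so $\alpha$ is congruent modulo $O$ to the polynomial $2t^{-1}-y=t^{-1}-t^{-1/2}-t^{-1/3}-\cdots$, which has negative support.
\end{example}

\begin{example}[support in a coset]\label{ex:hom}
Order $\mathbb{Q}\times\mathbb{Q}$ lexicographically and let $y_1=t^{(0,-1)}$, $y_2=t^{(-1,0)}$, so that $y_2$ exceeds every power of $y_1$. Let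
\[
x=\sqrt{(y_1+1)\,y_2}=\sum_{k\ge0}\binom{1/2}{k}\,t^{(-1/2,\;k-1/2)}.
\]
The support is infinite and negative, for a new reason: it lies in the coset $v(x)+H$ of the convex subgroup $H=0\times\mathbb{Q}$, and the whole coset is negative. The oracle can find $H$ from $x$: the elements of value above $H$ form the c.e.\ ideal $\mathfrak{m}=\{u\in O:\exists N\ge 1\ xu^N\in O\}$. It can also see why $x$ has support in one coset. The elements $u_1=y_1+1$ and $u_2=y_2$ have support in one coset of $H$ each, and in the equation $x^2-u_1u_2=0$ the two terms have the same value modulo $H$, which is the universal statement that neither quotient of the two terms lies in $\mathfrak{m}$. After division by $t^{(-1,0)}$ the equation says that $x\,t^{(1/2,0)}$ is algebraic over the real closed field $\mathbb{R}((H))$, so it lies in $\mathbb{R}((H))$ by (V6).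
\end{example}

The first example leads to rule (Y) of Section~\ref{sec:rules} and the second to rule (H). The content of the completeness theorem is that these two mechanisms, together with linear combinations and passage from $K_i$ to $K_n$, account for all elements.

\section{Modules and their convex subgroups}\label{sec:modules}

A \emph{module of level $n$} is an $O_n$-submodule $D$ of $K_n$. Put $v(D)=\{v(x):0\ne x\in D\}$. If $x\in D$, $x'\in K_n$ and $v(x')\ge v(x)$, then $x'\in D$, because $x'=0$ or $x'/x\in O_n$. So $v(D)$ is an upper set of $G_n$, and an element $x\in K_n$ lies in $D$ if and only if $x=0$ or $v(x)\in v(D)$. Conversely, every upper set $U$ of $G_n$ is $v(D)$ for the module $D=\{0\}\cup\{x\in K_n^\times:v(x)\in U\}$. Modules are the form in which the field $R$ can speak about upper sets of the value group.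

Let $H$ be a convex subgroup of $G_n$. The quotient $G_n/H$ is ordered so that $g+H>0$ if and only if $g$ exceeds every element of $H$, that is, $0<g\notin H$. The \emph{coarsening} $w_H(x)=v(x)+H$ is a convex valuation on $K_n$. Its maximal ideal is
\[
\mathfrak{m}^n_H=\{u\in K_n:w_H(u)>0\}=\{0\}\cup\{u\in K_n^\times:0<v(u)\notin H\}.
\]
This is a module of level $n$ and a prime ideal of $O_n$. It determines $H$, since $H=\{\pm v(u):u\in O_n\setminus\mathfrak{m}^n_H\}$, and $\mathfrak{m}^n_H\cap K_i=\mathfrak{m}^i_{H\cap G_i}$ for $i\le n$. With $\mathfrak{m}=\mathfrak{m}^n_H$, the set $1+\mathfrak{m}$ is a multiplicative group of elements of value $0$. Hence for $z\in K_n^\times$ and $f\in K_n$,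
\begin{equation}\label{eq:approx}
z-f\in z\mathfrak{m}\iff w_H(z-f)>w_H(z),\quad\text{and then}\quad v(f)=v(z),\quad f\mathfrak{m}=z\mathfrak{m},\quad z/f\in1+\mathfrak{m}.
\end{equation}

Let $D$ be a module of level $n$ and $x\in K_n\setminus D$. We measure the gap between $v(x)$ and $v(D)$ by
\[
H(x,D)=\{g\in G_n:\ v(x)+N|g|\notin v(D)\text{ for all }N\ge0\},\qquad
\mathfrak{m}_{x,D}=\{u\in O_n:\ \exists N\ge1\ \ xu^N\in D\}.
\]
For $x\in D$ we put $H(x,D)=\emptyset$. With this convention the condition $H(x,D)\subseteq H$ includes the trivial case $x\in D$.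

\begin{lemma}\label{lem:H}
Let $D$ be a module of level $n$, $x\in K_n\setminus D$, $H=H(x,D)$ and $w=w_H$.
\begin{itemize}
\item[(a)] $H$ is a convex subgroup of $G_n$ that depends only on $v(x)$ and $D$, $\mathfrak{m}_{x,D}=\mathfrak{m}^n_H$, and $(v(x)+H)\cap v(D)=\emptyset$.
\item[(b)] If $x-x'\in D$, then $v(x')=v(x)$, so $H(x',D)=H$, and $x'\eta^N\in D$ for every $\eta\in\mathfrak{m}_{x,D}$ and all large $N$.
\item[(c)] If $x'\in K_n$ and $w(x')\ge w(x)$, then $H(x',D)\subseteq H$.
\item[(d)] If $\mathfrak{m}=\mathfrak{m}^n_{H'}$ for a convex subgroup $H'$ and $z\in K_n^\times$, then $z\notin z\mathfrak{m}$ and $\mathfrak{m}_{z,z\mathfrak{m}}=\mathfrak{m}$.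
\end{itemize}
\end{lemma}

\begin{proof}
(a) The complement of $v(D)$ is a lower set containing $v(x)$. So $0\in H$, and $g\in H$, $|g'|\le|g|$ imply $g'\in H$. Since $|g+g'|\le2\max(|g|,|g'|)$ and $H$ is closed under doubling, $H$ is a subgroup. For $0\ne u\in O_n$ we have $xu^N\in D$ if and only if $v(x)+Nv(u)\in v(D)$; so $u\in\mathfrak{m}_{x,D}$ if and only if $v(u)\notin H$. For $g\in H$ we have $v(x)+g\le v(x)+|g|\notin v(D)$.

(b) As $v(D)$ is an upper set that does not contain $v(x)$, we have $v(x-x')>v(x)$, so $v(x')=v(x)$. If $x\eta^{N_0}\in D$, then $v(x'\eta^N)\ge v(x\eta^{N_0})$ for $N\ge N_0$.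

(c) Let $x'\notin D$ and choose $0\le g_0\in H$ with $v(x')\ge v(x)-g_0$. Let $0<g\notin H$. Then $g>g_0$, and $v(x)+Ng\in v(D)$ for some $N$. Since $v(x')+(N+1)g\ge v(x)+Ng$, we get $g\notin H(x',D)$.

(d) We have $1\notin\mathfrak{m}$, and $\mathfrak{m}_{z,z\mathfrak{m}}=\{u\in O_n:\exists N\ge 1\ u^N\in\mathfrak{m}\}=\mathfrak{m}$ because $\mathfrak{m}$ is prime.
\end{proof}

A convex subgroup $H'$ with $(v(x)+H')\cap v(D)=\emptyset$ is contained in $H(x,D)$, because $N|g|\in H'$ for $g\in H'$. So $H(x,D)$ is the largest convex subgroup whose coset through $v(x)$ misses $v(D)$. The ideal $\mathfrak{m}_{x,D}$ carries the same information and is c.e.\ when $D$ is.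

\section{The embedding}\label{sec:embedding}

We embed $K_n$ in $\mathbb{R}((G_n))$ by induction on $n$. Many series realize the cut of $y_n$ over $K_{n-1}$. We take a series that stops as soon as the cut is determined, so that $y_n$ has the property observed in Example~\ref{ex:imm}: no exponent of $y_n$ lies beyond the approximations available in $K_{n-1}$.

\begin{lemma}\label{lem:embedding}
There are order embeddings $\varphi_n\colon K_n\to\mathbb{R}((G_n))$, with $\varphi_{n+1}$ extending $\varphi_n$, such that $\min\operatorname{supp}\varphi_n(x)=v(x)$ for $x\in K_n^\times$ and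
\begin{itemize}
\item[$(\dagger)$] for all $n\ge1$ and $\gamma\in\operatorname{supp}\varphi_n(y_n)$ there is $b\in K_{n-1}$ with $\gamma\le v(y_n-b)$.
\end{itemize}
Moreover $\dim_{\mathbb{Q}}G_n\le n$, and $G_n$ has at most $n+1$ convex subgroups.
\end{lemma}

\begin{proof}
The field $K_0$ is archimedean, so $G_0=0$ and $\varphi_0=\operatorname{st}$ embeds $K_0$ in $\mathbb{R}$. Let $n\ge1$, $K=K_{n-1}$, $y=y_n$, $\varphi=\varphi_{n-1}$. If $y\in K$, then $K_n=K$, we put $\varphi_n=\varphi$, and $(\dagger)$ holds with $b=y$. Let $y\notin K$ and $\Lambda=\{v(y-b):b\in K\}\subseteq G_n$. In each of three cases we define a series $s\in\mathbb{R}((G_n))$ and prove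
\begin{equation}\label{eq:cut}
\operatorname{sign}(s-\varphi(b))=\operatorname{sign}(y-b)\ne0\quad\text{for all }b\in K.
\end{equation}

\emph{Case 1: $\Lambda$ has no maximum.} For $b\in K$ there is $b'\in K$ with $v(y-b')>v(y-b)$, and then $v(y-b)=v(b'-b)$; so $\Lambda\subseteq G_{n-1}$. For $\gamma\in G_{n-1}$ put $s_\gamma=\varphi(b)_\gamma$ if $\gamma<v(y-b)$ for some $b\in K$, and $s_\gamma=0$ if there is no such $b$. This is well defined: if $\gamma<v(y-b)$ and $\gamma<v(y-b')$, then $\gamma<v(b-b')=\min\operatorname{supp}\varphi(b-b')$. Every $\gamma\in\operatorname{supp}s$ lies below some $v(y-b)$, and below $v(y-b)$ the supports of $s$ and $\varphi(b)$ agree. So $\operatorname{supp}s$ is well ordered, and $\min\operatorname{supp}(s-\varphi(b))\ge v(y-b)$ for all $b\in K$. For \eqref{eq:cut} take $b'$ as above. In $y-b=(y-b')+(b'-b)$ and in $s-\varphi(b)=(s-\varphi(b'))+\varphi(b'-b)$ the first summand has value at least $v(y-b')$, which exceeds the value $v(b'-b)$ of the second. So both signs equal $\operatorname{sign}(b'-b)$.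

In the other two cases let $\lambda=\max\Lambda=v(y-b_0)$ with $b_0\in K$. The series $s$ will agree with $\varphi(b_0)$ below $\lambda$. Given $b\in K$, put $e=b-b_0$. If $v(e)<\lambda$, then in $y-b=(y-b_0)-e$ and in $s-\varphi(b)=(s-\varphi(b_0))-\varphi(e)$ the second summand dominates, and both signs are $-\operatorname{sign}(e)$. It remains to treat $v(e)\ge\lambda$.

\emph{Case 2: $\lambda\in G_{n-1}$.} Take $a\in K$ with $v(a)=\lambda$, let $\ell=\varphi(a)_\lambda$ be the leading coefficient of $\varphi(a)$ and $\rho=\operatorname{st}((y-b_0)/a)$. Put $s=\varphi(b_0)|_{\le\lambda}+\rho\ell\,t^\lambda$. Let $v(e)\ge\lambda$. Then $v(y-b)\ge\lambda$, so $v(y-b)=\lambda$ by maximality, and $\operatorname{st}((y-b)/a)=\rho-\operatorname{st}(e/a)$ is not zero. As $\varphi$ preserves standard parts, $\varphi(e)_\lambda=\operatorname{st}(e/a)\,\ell$, so the lowest term of $s-\varphi(b)$ is $(\rho-\operatorname{st}(e/a))\,\ell\,t^\lambda$. Since $\operatorname{sign}\ell=\operatorname{sign}a$, the two signs in \eqref{eq:cut} agree.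

\emph{Case 3: $\lambda\notin G_{n-1}$.} Put $s=\varphi(b_0)|_{<\lambda}+\varepsilon t^\lambda$ with $\varepsilon=\operatorname{sign}(y-b_0)$. As $\operatorname{supp}\varphi(b_0)\subseteq G_{n-1}$ does not contain $\lambda$, the lowest term of $s-\varphi(b_0)$ is $\varepsilon t^\lambda$. If $v(e)\ge\lambda$, then $v(e)>\lambda$, and both signs are $\varepsilon$.

In Case 1 every exponent of $s$ is below some $v(y-b)$, and in Cases 2 and 3 it is at most $v(y-b_0)$. So $(\dagger)$ holds once $\varphi_n(y)=s$.

\emph{The embedding.} By (V6), $y$ is transcendental over $K$, and $s\notin\varphi(K)$ is transcendental over $\varphi(K)$. A nonzero polynomial over $K$ is a product of a constant, linear factors $Y-b$ and positive definite quadratics. By \eqref{eq:cut} it has the same sign at $y$ as its image at $s$. So $y\mapsto s$ extends $\varphi$ to an order embedding of $K(y)$, and by (V6) and (V7) this extends to $\varphi_n\colon K_n\to\mathbb{R}((G_n))$.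

\emph{The value group.} In Cases 1 and 2 we have $\Lambda\subseteq G_{n-1}$; in Case 2 this is because $v(y-b)$ equals $v(e)$ or $\lambda$. For the same reason $\Lambda\subseteq G_{n-1}\cup\{\lambda\}$ in Case 3. By (V1), $v((y-a)^2+c^2)=2\min(v(y-a),v(c))$ for $a,c\in K$. So $v(K(y)^\times)$ equals $G_{n-1}$ in Cases 1 and 2 and $G_{n-1}+\mathbb{Z}\lambda$ in Case 3. By (V3) and divisibility, $G_n=G_{n-1}$ and $G_n=G_{n-1}\oplus\mathbb{Q}\lambda$, respectively. This gives $\dim_{\mathbb{Q}}G_n\le n$. A convex subgroup of $G_n$ is a $\mathbb{Q}$-subspace, as $|g/m|\le|g|$, and the convex subgroups form a chain under inclusion; a chain of subspaces has at most $n+1$ members.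

\emph{Values are preserved.} For $x\in K_n^\times$ there are $q\ge1$, $p\in\mathbb{Z}$ and $a\in K^\times$ with $v(x^q)=v(a)+p\lambda$ in Case 3, and $v(x^q)=v(a)$ in Cases 1 and 2. Put $z=x^q/(a(y-b_0)^p)$ in Case 3 and $z=x^q/a$ otherwise. Then $1/N\le|z|\le N$ for some $N\in\mathbb{N}$, the same holds for $\varphi_n(z)$, and so $\min\operatorname{supp}\varphi_n(z)=0$. Now $\min\operatorname{supp}\varphi(a)=v(a)$ by induction, and $\min\operatorname{supp}\varphi_n(y-b_0)=\lambda$ in Case 3. Hence $q\min\operatorname{supp}\varphi_n(x)=qv(x)$.
\end{proof}

In Examples~\ref{ex:imm} and~\ref{ex:hom} the construction returns the inclusion map: Case 3 applies to $t^{-1}$, $t^{(0,-1)}$ and $t^{(-1,0)}$, and Case 1 to $\sum_kt^{-1/k}$.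

Let $\varphi=\bigcup_n\varphi_n\colon R\to\mathbb{R}((G))$, and write $\operatorname{supp}x$ for $\operatorname{supp}\varphi(x)$. Then $v(x)=\min\operatorname{supp}x$ for $x\ne0$, and $\operatorname{supp}x\subseteq G_n$ for $x\in K_n$. For a module $D$ of level $n$ put
\[
A^n_D=\{x\in K_n:\ \operatorname{supp}x\cap v(D)=\emptyset\}.
\]
This is a $\mathbb{Q}$-subspace of $K_n$, and $A^n_D\cap D=0$ because $v(x)\in\operatorname{supp}x$ for $x\ne0$. Our goal is to enumerate $A^n_D$ without access to $\varphi$.

\section{Derivations}\label{sec:rules}

\subsection{The rules}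
For a module $D$ of level $n$ and $1\le i\le n$ let
\[
D^{y_i}=\{x\in K_n:\ \exists b\in K_{i-1}\ \ x(y_i-b)\in D\}.
\]
The sets $\{x\in K_n:x(y_i-b)\in D\}$ are modules that increase with $v(y_i-b)$, so their union $D^{y_i}$ is a module of level $n$. Also $uD$ for $u\in K_n$ is a module of level $n$, $D\cap K_i$ is a module of level $i$, and $(y_i-b^*)O_i\cap K_{i-1}$ for $b^*\in K_{i-1}$ is a module of level $i-1$, whose values are the elements $\gamma\ge v(y_i-b^*)$ of $G_{i-1}$.

\begin{definition}\label{def:balanced}
Let $\mathfrak{m}=\mathfrak{m}^n_H$ and $x,u_1,\dots,u_r\in K_n^\times$ with $r\ge0$. An \emph{$\mathfrak{m}$-balanced equation for $x$ over $u_1,\dots,u_r$} is an expression $p(X)=\sum_{k=1}^sq_kM_kX^{j_k}$, where $q_k\in\mathbb{Q}^\times$, $j_k\ge0$ and each $M_k$ is a monomial in $u_1,\dots,u_r$ with exponents $\ge0$, such that $p\ne0$ in $K_n[X]$, $p(x)=0$, and the terms $\tau_k=q_kM_kx^{j_k}$ satisfy $\tau_k/\tau_l\notin\mathfrak{m}$ for all $k,l$. The last condition says that all $w_H(\tau_k)$ are equal.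
\end{definition}

A \emph{judgment} $\vdash_nx:D$ consists of a level $n$, an element $x\in K_n$ and an arbitrary module $D$ of level $n$; its intended meaning is $x\in A^n_D$. There are four rules.
\begin{itemize}
\item[\textbf{(S)}] If $\vdash_nx_j:D$ and $q_j\in\mathbb{Q}$ for $1\le j\le k$, where $k\ge0$, then $\vdash_n\sum_jq_jx_j:D$. In particular $\vdash_n0:D$, with no premises.
\item[\textbf{(L)}] If $i<n$, $x\in K_i$ and $\vdash_ix:D\cap K_i$, then $\vdash_nx:D$.
\item[\textbf{(Y)}] If $1\le i\le n$, $b,b^*\in K_{i-1}$, $\vdash_{i-1}b:(y_i-b^*)O_i\cap K_{i-1}$ and $\vdash_nx:D^{y_i}$, then $\vdash_nx(y_i-b):D$.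
\item[\textbf{(H)}] Let $x\in K_n\setminus D$ and $\mathfrak{m}=\mathfrak{m}_{x,D}$. If there is an $\mathfrak{m}$-balanced equation for $x$ over $u_1,\dots,u_r\in K_n^\times$, and $\vdash_nu_l:u_l\mathfrak{m}$ for $1\le l\le r$, then $\vdash_nx:D$.
\end{itemize}
A \emph{derivation} is a finite tree of judgments in which every node follows from its children by one of the rules. We write $\vdash_nx:D$ also for the statement that the judgment has a derivation, and put $\operatorname{Ded}_n(D)=\{x\in K_n:\ \vdash_nx:D\}$. By (S) this is a $\mathbb{Q}$-subspace of $K_n$. In (Y) the premise on $b$ says that $y_i-b$, like $y_i$, has no exponent beyond the approximations of $y_i$ from $K_{i-1}$. In (H) the premise on $u_l$ says that the support of $u_l$ lies in one coset of $H(x,D)$.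

Two derived rules are used repeatedly.

\begin{lemma}\label{lem:derived}
Let $D$ be a module of level $n$. If $1\notin D$, then $\vdash_n1:D$. If $1\le i\le n$ and $y_i-b\notin D$ for all $b\in K_{i-1}$, then $\vdash_ny_i:D$.
\end{lemma}

\begin{proof}
The equation $X-1$ for $x=1$ is balanced for every $\mathfrak{m}^n_H$, so (H) with $r=0$ gives the first claim. In the second, $1\notin D^{y_i}$, so $\vdash_n1:D^{y_i}$. By (S), $\vdash_{i-1}0:y_iO_i\cap K_{i-1}$, and (Y) with $b=b^*=0$ gives $\vdash_ny_i:D$.
\end{proof}

For instance, in Example~\ref{ex:hom} the judgment $\vdash_2x:O_2$ follows by (H) from the equation $X^2-u_1u_2$ and two premises. The premise $\vdash_2y_2:y_2\mathfrak{m}$ holds by Lemma~\ref{lem:derived}, since $v(y_2-b)=v(y_2)$ for $b\in K_1$. Since $u_1\mathfrak{m}\cap K_1=0$, the premise $\vdash_2u_1:u_1\mathfrak{m}$ follows by (L) from $\vdash_1y_1+1:0$, and this follows by (S) from $\vdash_1y_1:0$ and $\vdash_11:0$, which Lemma~\ref{lem:derived} provides.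

\subsection{Checking derivations}
Let $X$ be an oracle with $X\ge_TD(R)$. For $e,n\in\omega$ let $[e]^X_n$ be the $O_n$-submodule of $K_n$ generated by $W^X_e\cap K_n$, and call $e$ a \emph{code} of it. We write $[e]_n$ when $X=D(R)$. Every number codes a module of level $n$, every $X$-c.e.\ module has a code, and $[e]^X_n$ is $X$-c.e.\ uniformly in $e$ and $n$.

\begin{lemma}\label{lem:ce}
The set $\{(n,x,e):\ \vdash_nx:[e]^X_n\}$ is c.e.\ in $X'$. For $X=D(R)$ the enumeration is uniform in the presentation.
\end{lemma}

\begin{proof}
In each rule the modules in the premises are determined by the module $D$ in the conclusion, the levels and the parameters of the rule. They are $D$, $D\cap K_i$, $D^{y_i}$, $(y_i-b^*)O_i\cap K_{i-1}$ and $u_l\mathfrak{m}_{x,D}$. Each has an existential definition in terms of $D$ and the c.e.\ sets $K_j$, $O_j$, so by the s-m-n theorem a code of it is computable from a code of $D$, the levels and the parameters. Hence the nodes of a derivation of $\vdash_nx:[e]^X_n$ can be labeled, starting from the root, by codes computed in this way, and the derivation becomes a finite object.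 Conversely, a finite tree labeled with levels, elements, codes, names of rules and parameters describes a derivation if the codes at the children are the computed ones and the side conditions hold. These are: memberships in fields $K_j$, which are c.e.; the conditions $x\notin D$ and $\tau_k/\tau_l\notin\mathfrak{m}_{x,D}$, which are complements of $X$-c.e.\ conditions; and equalities and inequalities between elements of $R$, which are decidable in $D(R)$. So $X'$ decides whether a labeled tree describes a derivation, and it enumerates the roots of all such trees. Nothing in this procedure depends on the presentation except through the oracle.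
\end{proof}

\subsection{Soundness}

\begin{lemma}[soundness]\label{lem:sound}
$\operatorname{Ded}_n(D)\subseteq A^n_D$ for every module $D$ of level $n$.
\end{lemma}

\begin{proof}
We use induction on derivations. Rule (S) is sound because $A^n_D$ is a $\mathbb{Q}$-space.

(L) Let $\gamma\in\operatorname{supp}x\subseteq G_i$, and take $r\in K_i$ with $v(r)=\gamma$. If $\gamma\in v(D)$, then $r\in D\cap K_i$ and $\gamma\in v(D\cap K_i)$, against the induction hypothesis.

(Y) Every $\gamma\in\operatorname{supp}(y_i-b)\subseteq\operatorname{supp}y_i\cup\operatorname{supp}b$ satisfies $\gamma\le v(y_i-b')$ for some $b'\in K_{i-1}$. For $\gamma\in\operatorname{supp}y_i$ this is $(\dagger)$, and for $\gamma\in\operatorname{supp}b\subseteq G_{i-1}$ the induction hypothesis gives $\gamma<v(y_i-b^*)$. Let $g\in\operatorname{supp}x$ and take $r\in K_n$ with $v(r)=g$. If $g+\gamma\in v(D)$, then $v(r(y_i-b'))\ge g+\gamma$ gives $r(y_i-b')\in D$, so $r\in D^{y_i}$ and $g\in v(D^{y_i})$, against the induction hypothesis for $x$. So $\operatorname{supp}x+\operatorname{supp}(y_i-b)$ avoids $v(D)$, and this set contains $\operatorname{supp}x(y_i-b)$.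

(H) Let $H=H(x,D)$, so that $\mathfrak{m}=\mathfrak{m}^n_H$, and identify $K_n$ with its image in $\mathbb{R}((G_n))$. For $\gamma\in\operatorname{supp}u_l$ we have $\gamma\ge v(u_l)$ and, by induction, $\gamma\notin v(u_l\mathfrak{m})$, so $\gamma-v(u_l)$ is not a positive element outside $H$. Hence
\begin{equation}\label{eq:coset}
\operatorname{supp}u_l\subseteq v(u_l)+H,
\end{equation}
and $\operatorname{supp}M_k\subseteq v(M_k)+H$. All values $v(\tau_k)=v(M_k)+j_kv(x)$ lie in one coset $\mu+H$. So the coefficient $U_j=\sum_{j_k=j}q_kM_k$ of $X^j$ in $p$ has support in $\mu-jv(x)+H$. Write $x=x_0+x_1$ in $\mathbb{R}((G_n))$, where $x_0$ collects the terms of $x$ with exponent in $v(x)+H$. Then $x_0\ne0$, and since $H$ is convex the support of $x_1$ lies strictly above $v(x)+H$. Let $\zeta=x/x_0$, and choose $j_0$ with $U_{j_0}\ne0$, which is possible as $p\ne0$. Each $U_jx_0^j$ lies in $t^\mu\mathbb{R}((H))$. Dividing $\sum_jU_jx^j=0$ by $U_{j_0}x_0^{j_0}$ gives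
\[
\sum_jc_j\zeta^j=0,\qquad c_j=\frac{U_jx_0^j}{U_{j_0}x_0^{j_0}}\in\mathbb{R}((H)),\qquad c_{j_0}=1.
\]
The group $H$ is divisible, so $\mathbb{R}((H))$ is real closed by (V7), and $\zeta\in\mathbb{R}((H))$ by (V6). On the other hand $x_0^{-1}\in t^{-v(x)}\mathbb{R}((H))$, so $\zeta-1=x_1x_0^{-1}$ has support strictly above $H$. Hence $x_1=0$ and $\operatorname{supp}x\subseteq v(x)+H$, which avoids $v(D)$ by Lemma~\ref{lem:H}(a).
\end{proof}

\begin{remark}\label{rem:needed}
The side conditions cannot be dropped. Let $y_1=t^{-1}\in\mathbb{R}((\mathbb{Q}))$, $D=O_1$ and $x=y_1+1$, so that $0\in\operatorname{supp}x\cap v(D)$. Here $1\notin D^{y_1}$, so (Y) without the premise on $b$ would derive $\vdash_1x:D$ with $b=-1$. The support of $u=y_1$ is a single point, and (H) without the balance condition would derive $\vdash_1x:D$ from the equation $X-u-1$. Finally, $y_1\mapsto t^{-1}+1$ also defines a value preserving order embedding of $K_1$; it violates $(\dagger)$, and for it the judgment $\vdash_1y_1:D$ of Lemma~\ref{lem:derived} is false.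
\end{remark}

The converse of soundness will follow from a statement that does not mention $\varphi$:
\begin{itemize}
\item[$(C_n)$] For every module $D$ of level $n$ and every $x\in K_n$ there is $x'\in\operatorname{Ded}_n(D)$ with $x-x'\in D$.
\end{itemize}
Thus $(C_n)$ says $K_n=\operatorname{Ded}_n(D)+D$. It concerns arbitrary modules; computability plays no role in Sections~\ref{sec:homog}--\ref{sec:complete}.

\section{Homogeneous elements}\label{sec:homog}

The premises of rule (H) single out the elements that are certified to have support in one coset of $H$. Seen through the valuation $w_H$ they behave like monomials with coefficients from the residue field. Let $H$ be a convex subgroup of $G_n$, $\mathfrak{m}=\mathfrak{m}^n_H$, $w=w_H$, and put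
\[
\Gamma_n(\mathfrak{m})=\{h\in K_n^\times:\ \vdash_nh:h\mathfrak{m}\}.
\]
We call these elements \emph{$\mathfrak{m}$-homogeneous}.

\begin{lemma}\label{lem:hom}
Let $\Gamma=\Gamma_n(\mathfrak{m})$.
\begin{itemize}
\item[(a)] If $x\in K_n^\times$ has an $\mathfrak{m}$-balanced equation over elements of $\Gamma$, then $x\in\Gamma$.
\item[(b)] $\Gamma$ is a multiplicative group that contains $K_0^\times$.
\item[(c)] If $u_1,\dots,u_r\in\Gamma$ have the same $w$-value and $x=\sum_lu_l\ne0$, then $w(x)=w(u_1)$ and $x\in\Gamma$.
\item[(d)] If $h\in\Gamma$ and $D$ is a module of level $n$ with $H(h,D)=H$, then $\vdash_nh:D$.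
\item[(e)] $\Gamma_i(\mathfrak{m}\cap K_i)\subseteq\Gamma$ for $i\le n$.
\item[(f)] Let $i\le n$ and assume $(C_i)$. For every $a\in K_i^\times$ there is $a^0\in K_i\cap\Gamma$ with $a-a^0\in a\mathfrak{m}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply (H) with $D=x\mathfrak{m}$; by Lemma~\ref{lem:H}(d), $x\notin D$ and $\mathfrak{m}_{x,D}=\mathfrak{m}$.

(b) For $u,u'\in\Gamma$ the equations $X-uu'$ for $uu'$ and $uX-1$ for $u^{-1}$ have two terms with quotient $-1$, so they are balanced. For $x\in K_0^\times$ all terms of the minimal polynomial over $\mathbb{Q}$ have value $0$ at $x$. Apply (a).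

(c) By soundness and the argument for \eqref{eq:coset}, $\operatorname{supp}u_l\subseteq v(u_l)+H=v(u_1)+H$. So $v(x)\in\operatorname{supp}x\subseteq v(u_1)+H$, that is, $w(x)=w(u_1)$. Then $X-\sum_lu_l$ is a balanced equation for $x$, and (a) applies.

(d) Here $h\notin D$ and $\mathfrak{m}_{h,D}=\mathfrak{m}$; apply (H) with $u_1=h$ and the equation $X-u_1$.

(e) Let $i<n$ and $f\in\Gamma_i(\mathfrak{m}\cap K_i)$. Since $f\mathfrak{m}\cap K_i=f(\mathfrak{m}\cap K_i)$, rule (L) gives $\vdash_nf:f\mathfrak{m}$.

(f) Let $\mathfrak{m}_i=\mathfrak{m}\cap K_i$. By $(C_i)$ there is $a^0\in\operatorname{Ded}_i(a\mathfrak{m}_i)$ with $a-a^0\in a\mathfrak{m}_i$. By \eqref{eq:approx}, $a^0\ne0$ and $a^0\mathfrak{m}_i=a\mathfrak{m}_i$. So $a^0\in\Gamma_i(\mathfrak{m}_i)$, and (e) applies.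
\end{proof}

Part (c) says that homogeneous elements cancel completely or not at all: a sum of homogeneous elements of equal $w$-value cannot have a larger finite value. This is the one place where the completeness proof uses $\varphi$. It has the following consequence.

\begin{lemma}\label{lem:indep}
Let $i\le n$ and assume $(C_i)$. If $f_1,\dots,f_r\in\Gamma_n(\mathfrak{m})$, $r\ge1$, are linearly independent over $K_i$ and $\beta_1,\dots,\beta_r\in K_i^\times$, then $w(\sum_l\beta_lf_l)=\min_lw(\beta_lf_l)$.
\end{lemma}

\begin{proof}
Let $\nu$ be the minimum and $M$ the set of indices where it is attained. For $l\in M$ take $\beta^0_l\in K_i\cap\Gamma_n(\mathfrak{m})$ with $\beta_l-\beta_l^0\in\beta_l\mathfrak{m}$, by Lemma~\ref{lem:hom}(f). The elements $\beta_l^0f_l$, $l\in M$, are homogeneous of $w$-value $\nu$, and their sum $\sigma$ is not zero by linear independence. So $w(\sigma)=\nu$ by Lemma~\ref{lem:hom}(c), while $\sum_l\beta_lf_l-\sigma=\sum_{l\in M}(\beta_l-\beta^0_l)f_l+\sum_{l\notin M}\beta_lf_l$ has $w$-value greater than $\nu$.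
\end{proof}

\section{One step of the tower}\label{sec:step}

The rules build elements from sums, from factors $y_i-b$ and from homogeneous elements. An element $\alpha\in K_i$ is in general only algebraic over $K_{i-1}(y_i)$. The aim of this section is to replace $\alpha$, modulo $D$, by an expression the rules can handle: a polynomial in $y_i$ over $K_{i-1}$, or a $K_{i-1}$-linear combination of homogeneous elements.

The first tool improves a rough approximation to an approximation modulo $D$. A rough approximation gains a factor from $\mathfrak{m}_{\alpha,D}$. Iterating it gains more and more such factors, but their values might shrink and never add up to reach $v(D)$. The remedy is to look at the smallest convex subgroup $H^+$ above $H(\alpha,D)$: the distance from $v(\alpha)$ to $v(D)$ is bounded inside $H^+$, and on the archimedean group $H^+/H$ the density theorem (V5) is available.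

\begin{lemma}\label{lem:density}
Let $L=K_i$, $D$ a module of level $i$, $\alpha\in L\setminus D$ and $\mathfrak{m}=\mathfrak{m}_{\alpha,D}$. Let $\mathcal{S}$ be a subring of $L$ such that $L$ is algebraic over the fraction field $F$ of $\mathcal{S}$, and
\begin{itemize}
\item[$(*)$] for every $z\in L^\times$ there is a unit $h$ of $\mathcal{S}$ with $z-h\in z\mathfrak{m}$.
\end{itemize}
Then $\alpha\in\mathcal{S}+D$.
\end{lemma}

\begin{proof}
Let $H=H(\alpha,D)$ and $w=w_H$. If $\mathfrak{m}=0$, then $(*)$ gives $\alpha\in\mathcal{S}$. Let $\mathfrak{m}\ne0$, so $H\ne G_i$.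

\emph{Step 1: $\alpha\in F+D$.} Let $H^+$ be the smallest convex subgroup of $G_i$ that properly contains $H$; it exists because $G_i$ has finitely many convex subgroups. Take $u\in L$ with $0<v(u)\in H^+\setminus H$. Then $u\in\mathfrak{m}$, so $\alpha u^N\in D$ for some $N$. Let $w^+=w_{H^+}$, let $\kappa$ be the residue field of $(L,w^+)$, with residue map $z\mapsto\bar z$, and $\kappa_F\subseteq\kappa$ the residue field of $F$. If $w^+(z)=0$ and $\bar z'=\bar z$, then $v(z-z')$ exceeds $H^+\ni v(z)$, so $v(z')=v(z)$. Hence $\bar w(\bar z)=w(z)$ for $w^+(z)=0$ defines a valuation $\bar w$ on $\kappa$ with value group $H^+/H$. This group has no convex subgroup other than $0$ and itself, so it is archimedean. By (V2) $\kappa$ is real closed. The valuation $\bar w$ is convex, as $0<\bar z<\bar z'$ implies $0<z<z'$; by (V2) again it is henselian of residue characteristic $0$.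

The extension $\kappa|\kappa_F$ is algebraic by (V3). It is immediate for $\bar w$: if $w^+(z)=0$, then $(*)$ gives $h\in F$ with $v(h)=v(z)$ and $w(z-h)>w(z)$, so $\bar h\in\kappa_F$ and $\bar w(\bar z-\bar h)>\bar w(\bar z)$. By (V5), $\kappa$ contains a henselization of $\kappa_F$, over which it is algebraic and immediate. By (V4) the two are equal, and by (V5) $\kappa_F$ is dense in $\kappa$.

Take $a\in F$ with $\alpha-a\in\alpha\mathfrak{m}$, so $v(\alpha/a)=0$. By density there is $f\in F$ with $w^+(f)\ge0$ such that the residue of $\alpha/a-f$ has $\bar w$-value greater than $Nv(u)+H$. If the residue is not zero, this says $w(\alpha/a-f)>w(u^N)$. If it is zero, then $v(\alpha/a-f)$ exceeds $H^+\ni Nv(u)$. In both cases $v(\alpha/a-f)>Nv(u)$, so $v(\alpha-af)>v(\alpha u^N)$ and $\alpha-af\in D$.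

\emph{Step 2: clearing the denominator.} Let $\beta=c/d$ with $c,d\in\mathcal{S}$, $d\ne0$, and $\alpha-\beta\in D$. Take a unit $h$ of $\mathcal{S}$ with $d-h\in d\mathfrak{m}$. By \eqref{eq:approx}, $\eta=1-dh^{-1}$ lies in $\mathfrak{m}\cap\mathcal{S}$. From $\beta=ch^{-1}(1-\eta)^{-1}$ we get
\[
\beta-ch^{-1}\sum_{j<N'}\eta^j=\beta\eta^{N'},
\]
and this lies in $D$ for large $N'$ by Lemma~\ref{lem:H}(b). So $\alpha\in\mathcal{S}+D$.
\end{proof}

Which ring to take depends on how $y_i$ is approximated from $K_{i-1}$ in the valuation $w$. If there is no best approximation, $K_i$ is immediate over $K_{i-1}$ and polynomials in $y_i$ suffice; this is the situation of $\alpha=t^{-2}/y$ and $D=O_2$ in Example~\ref{ex:imm}, where $H=0$. If there is a best approximation $c$, then $y_i-c$ can be adjusted to a homogeneous element, and Hensel's lemma produces enough further ones; this is the situation of Example~\ref{ex:hom}, with $c=0$.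

\begin{proposition}\label{prop:rep}
Let $i\ge1$, $K=K_{i-1}$, $L=K_i$, $y=y_i\notin K$, and assume $(C_{i-1})$. Let $D$ be a module of level $i$, $\alpha\in L\setminus D$, $H=H(\alpha,D)$, $\mathfrak{m}=\mathfrak{m}_{\alpha,D}$ and $w=w_H$. Then one of the following holds.
\begin{itemize}
\item[(i)] $\alpha-P(y)\in D$ for some $P\in K[Y]$.
\item[(ii)] $\alpha-\sum_{l=1}^r\beta_lf_l\in D$ for some $\beta_l\in K^\times$ and $f_l\in\Gamma_i(\mathfrak{m})$ with $w(\beta_lf_l)\ge w(\alpha)$ for all $l$.
\end{itemize}
\end{proposition}

\begin{proof}
By (V6), $y$ is transcendental over $K$.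

\medskip\noindent\textbf{Case A: the set $\{w(y-b):b\in K\}$ has no maximum.} We show that $L|K$ is immediate for $w$. Let $0\ne Q\in K[Y]$, with roots $\alpha_1,\dots,\alpha_d$ in the algebraically closed field $K(\sqrt{-1})$. Extend $w$ to $L(\sqrt{-1})$ by (V1). By the case hypothesis there is $b\in K$ with $w(y-b)>w(y-\operatorname{Re}\alpha_k)\ge w(y-\alpha_k)$ for all $k$. Then
\[
\frac{Q(b)}{Q(y)}=\prod_{k=1}^d\frac{b-\alpha_k}{y-\alpha_k}=\prod_{k=1}^d\Bigl(1-\frac{y-b}{y-\alpha_k}\Bigr)
\]
is an element of $L$ of the form $1+\varepsilon$ with $w(\varepsilon)>0$. So $Q(y)\in K^\times(1+\mathfrak{m})$. Since $K^\times(1+\mathfrak{m})$ is a group, it contains $K(y)^\times$, and $K(y)|K$ is immediate. By (V3), the residue field of $L$ is an ordered field algebraic over the residue field of $K$, which is real closed by (V2); so they agree by (V6). Also by (V3), $w(L^\times)/w(K^\times)$ is a torsion group; as $w(K^\times)$ is divisible and $w(L^\times)$ is torsion free, they agree.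

So for every $z\in L^\times$ there is $a\in K^\times$ with $z-a\in z\mathfrak{m}$. This is $(*)$ for $\mathcal{S}=K[y]$, and Lemma~\ref{lem:density} gives (i).

\medskip\noindent\textbf{Case B: there is $c\in K$ with $w(y-b)\le w(y-c)$ for all $b\in K$.} Write $\Gamma=\Gamma_i(\mathfrak{m})$.

\emph{Claim 1: there is $c_1\in K$ with $y_*:=y-c_1\in\Gamma$.} Let $E=(y-c)\mathfrak{m}$. The case hypothesis says that $y-b\notin E$ for all $b\in K$, so $\vdash_iy:E$ by Lemma~\ref{lem:derived}. By $(C_{i-1})$ there is $c_1\in\operatorname{Ded}_{i-1}(E\cap K)$ with $c-c_1\in E$. Then $\vdash_ic_1:E$ by (L) and $\vdash_iy_*:E$ by (S). Since $(y-c)-y_*=c_1-c\in(y-c)\mathfrak{m}$, we have $E=y_*\mathfrak{m}$ by \eqref{eq:approx}.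

\emph{Claim 2: for every $z\in L^\times$ there is $h\in\Gamma$ with $z-h\in z\mathfrak{m}$.} The idea is to keep the terms of least value in an equation for $z$, to make their coefficients homogeneous, and to correct $z$ to an exact root of the resulting balanced equation. As $z$ is algebraic over $K(y_*)$, there is a relation $\sum_{(j,k)}a_{jk}y_*^jz^k=0$ over a nonempty finite set of pairs $(j,k)$, with all $a_{jk}\in K^\times$. Let $\mu$ be the least of the values $w(a_{jk}y_*^jz^k)$ and $M$ the set of pairs where it is attained. For $(j,k)\in M$ take $a^0_{jk}\in K\cap\Gamma$ with $a_{jk}-a^0_{jk}\in a_{jk}\mathfrak{m}$, by Lemma~\ref{lem:hom}(f). Let $J$ be the set of $k$ that occur in $M$, and for $k\in J$ put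
\[
U_k=\sum_{j:\,(j,k)\in M}a^0_{jk}y_*^j.
\]
Then $U_k\ne0$, because $y_*$ is transcendental over $K$, and the summands lie in $\Gamma$ and have $w$-value $\mu-kw(z)$. By Lemma~\ref{lem:hom}(c), $U_k\in\Gamma$ and $w(U_kz^k)=\mu$. Subtracting the relation, we get
\[
\sum_{k\in J}U_kz^k=\sum_{(j,k)\in M}(a^0_{jk}-a_{jk})y_*^jz^k-\sum_{(j,k)\notin M}a_{jk}y_*^jz^k,
\]
and the right side has $w$-value greater than $\mu$. Fix $k_0\in J$ and let $q(T)=\sum_{k\in J}(U_kz^k/U_{k_0}z^{k_0})\,T^k$. All its coefficients have $w$-value $0$, and $w(q(1))>0$. So the reduction $\bar q$ of $q$ over the residue field of $w$ is not zero and $\bar q(1)=0$. The root $1$ may be multiple; let $\rho\ge1$ be its multiplicity. In characteristic $0$, $1$ is a simple root of the derivative $\bar q^{(\rho-1)}$. As $(L,w)$ is henselian by (V2), there is $T_0\in1+\mathfrak{m}$ with $q^{(\rho-1)}(T_0)=0$. Put $h=zT_0$. Then $z-h\in z\mathfrak{m}$ and $w(h)=w(z)$. Since $z^kT_0^{k-\rho+1}=z^{\rho-1}h^{k-\rho+1}$, multiplying $q^{(\rho-1)}(T_0)=0$ by $U_{k_0}z^{k_0-\rho+1}$ gives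
\[
\sum_{k\in J,\ k\ge\rho-1}\frac{k!}{(k-\rho+1)!}\,U_k\,h^{k-\rho+1}=0.
\]
The sum is not empty, as $\bar q^{(\rho-1)}\ne0$. The exponents of $h$ are distinct and the coefficients are not zero, so this is a nonzero polynomial evaluated at $h$. All terms have $w$-value $\mu-(\rho-1)w(z)$. So this is an $\mathfrak{m}$-balanced equation for $h$ over the $U_k$, and $h\in\Gamma$ by Lemma~\ref{lem:hom}(a).

\emph{Conclusion of Case B.} Let $\mathcal{S}$ be the $K$-linear span of $\Gamma$. As $\Gamma$ is a group, $\mathcal{S}$ is a ring in which the elements of $\Gamma$ are units. It contains $K$ and $y=y_*+c_1$, so $L$ is algebraic over its fraction field, and $(*)$ holds by Claim 2. By Lemma~\ref{lem:density} there is $\sigma\in\mathcal{S}$ with $\alpha-\sigma\in D$, and $v(\sigma)=v(\alpha)$ by Lemma~\ref{lem:H}(b); in particular $\sigma\ne0$. An arbitrary representation of $\sigma$ might contain terms of small value that cancel. Choose a $K$-basis of $\mathcal{S}$ inside $\Gamma$ and write $\sigma=\sum_{l=1}^r\beta_lf_l$ with distinct basis elements $f_l$ and $\beta_l\in K^\times$. By Lemma~\ref{lem:indep}, $\min_lw(\beta_lf_l)=w(\sigma)=w(\alpha)$,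 which is (ii).
\end{proof}

\section{Completeness}\label{sec:complete}

Proposition~\ref{prop:rep} lowers the level of the coefficients from $i$ to $i-1$ at the price of new factors: homogeneous elements in case (ii), powers of $y_i$ in case (i). To descend from level $n$ to level $0$ we must keep track of these factors. A homogeneous factor is carried along; so we prove a statement about products $\alpha h$ with $\alpha\in K_i$ and $h\in\Gamma_n(\mathfrak{m})$, and at level $0$ the whole product is homogeneous. A factor $y_i-b$ is absorbed into the module, by passing from $D$ to $D^{y_i}$ and returning by rule (Y). In both moves the group $H(\cdot,\cdot)$ of the new element and the new module may differ from the group $H$ for which $h$ is homogeneous. The bound $w(\beta_lf_l)\ge w(\alpha)$ in (ii), and a suitable choice of $b$ in (i), ensure that it can only shrink. When it shrinks, $h$ is of no more use, and we start afresh with the smaller group. This can happen only finitely often.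

\begin{proposition}\label{prop:complete}
$(C_n)$ holds for all $n$.
\end{proposition}

\begin{proof}
We use four nested inductions: on $n$, on a convex subgroup $H$ of $G_n$, on a level $i\le n$, and on a degree $d$. Fix $n\ge0$ and assume $(C_j)$ for all $j<n$. We must show $z\in\operatorname{Ded}_n(D)+D$ for all $z\in K_n$ and all modules $D$ of level $n$. This is trivial if $H(z,D)=\emptyset$, as $0\in\operatorname{Ded}_n(D)$. We proceed by induction along the finite chain of convex subgroups of $G_n$, for all pairs $(z,D)$ at once. Fix a convex subgroup $H$, let $\mathfrak{m}=\mathfrak{m}^n_H$, $w=w_H$, $\Gamma=\Gamma_n(\mathfrak{m})$, and assume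
\begin{itemize}
\item[(IH)] $z\in\operatorname{Ded}_n(D)+D$ for all $z,D$ with $H(z,D)\subsetneq H$.
\end{itemize}
We prove by induction on $i$, for $0\le i\le n$:
\begin{itemize}
\item[$(T_i)$] If $\alpha\in K_i$, $h\in\Gamma$, $D$ is a module of level $n$ and $H(\alpha h,D)\subseteq H$, then $\alpha h\in\operatorname{Ded}_n(D)+D$.
\end{itemize}
Then $(T_n)$ with $h=1$ settles all pairs with $H(z,D)=H$. In the proof of $(T_i)$ we may assume by (IH) that $H(\alpha h,D)=H$; so $\alpha h\notin D$ and $\mathfrak{m}_{\alpha h,D}=\mathfrak{m}$.

For $i=0$ we have $\alpha\in K_0^\times$, so $\alpha h\in\Gamma$ by Lemma~\ref{lem:hom}(b) and $\vdash_n\alpha h:D$ by Lemma~\ref{lem:hom}(d).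

Let $i\ge1$, $K=K_{i-1}$, $y=y_i$. If $y\in K$, then $K_i=K$ and $(T_i)$ is $(T_{i-1})$. Let $y\notin K$. The set $D'=h^{-1}D\cap K_i$ is a module of level $i$ with $\alpha\notin D'$, and
\[
\mathfrak{m}_{\alpha,D'}=\{u\in O_i:\exists N\ge 1\ \alpha hu^N\in D\}=\mathfrak{m}\cap K_i=\mathfrak{m}^i_{H\cap G_i},
\]
so $H(\alpha,D')=H\cap G_i$. Since $i-1<n$, $(C_{i-1})$ is available, and Proposition~\ref{prop:rep} applies to $\alpha$ and $D'$.

\emph{Alternative (ii).} We have $\alpha h-\sum_l\beta_lf_lh\in D$ with $\beta_l\in K^\times$ and $f_l\in\Gamma_i(\mathfrak{m}\cap K_i)$. By Lemma~\ref{lem:hom}(e) and (b), $f_lh\in\Gamma$. The bound in (ii) gives $v(\beta_lf_l)\ge v(\alpha)-g$ for some $g\in H\cap G_i$, hence $w(\beta_lf_lh)\ge w(\alpha h)$, and $H(\beta_lf_lh,D)\subseteq H$ by Lemma~\ref{lem:H}(c). By $(T_{i-1})$, each $\beta_l\cdot f_lh$ lies in $\operatorname{Ded}_n(D)+D$, and so does their sum.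

\emph{Alternative (i).} We have $\alpha h-P(y)h\in D$ with $P\in K[Y]$, and $H(P(y)h,D)=H$ by Lemma~\ref{lem:H}(b). With $h$ and $D$ fixed, it suffices to prove by induction on $d$:
\begin{itemize}
\item[$(Q_d)$] If $P\in K[Y]$, $\deg P\le d$ and $H(P(y)h,D)\subseteq H$, then $P(y)h\in\operatorname{Ded}_n(D)+D$.
\end{itemize}
$(Q_0)$ is an instance of $(T_{i-1})$. Let $\deg P=d\ge1$ and $P(y)h\notin D$. We want to remove the leading term of $P$. Removing $cY^d$, where $c$ is the leading coefficient, could leave a remainder of much smaller value than $P(y)$, whose group $H(\cdot,D)$ we do not control. So we remove $c(Y-b)^d$ with $b$ at least as close to $y$ as the roots of $P$. Write $P=c\prod_{k=1}^d(Y-\alpha_k)$ over $K(\sqrt{-1})$, and let $b_0$ be one of the $\operatorname{Re}\alpha_k\in K$ with $v(y-b_0)$ maximal. If $b\in K$ and $v(y-b)\ge v(y-b_0)$, then $v(y-b)\ge v(y-\alpha_k)$ for all $k$ by (V1), and adding up gives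
\begin{equation}\label{eq:lead}
v\bigl(c(y-b)^d\bigr)\ge v(P(y)).
\end{equation}
Let $D_0=D$ and $D_{k+1}=(D_k)^{y_i}$. By induction on $k$,
\[
D_k=\Bigl\{x\in K_n:\ \exists b_1,\dots,b_k\in K\ \ x\prod_{l=1}^k(y-b_l)\in D\Bigr\}.
\]

We claim that $H(ch,D_d)\subseteq H$. Let $0\le g\in H(ch,D_d)$ and take $u\in K_n$ with $v(u)=g$. For every $N\ge0$ we have $chu^N\notin D_d$, so $chu^N(y-b_0)^d\notin D$. By \eqref{eq:lead} the value of this element is at least $v(P(y)h)+Ng$, so $v(P(y)h)+Ng\notin v(D)$. Hence $g\in H(P(y)h,D)\subseteq H$, which proves the claim.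

By $(T_{i-1})$, applied to $c$, $h$ and the module $D_d$, we can write $ch=x'+\delta$ with $\vdash_nx':D_d$ and $\delta\prod_{l=1}^d(y-b_l)\in D$ for certain $b_1,\dots,b_d\in K$. Let $b^*$ be one of $b_0,\dots,b_d$ with $v(y-b^*)$ maximal. Rule (Y) needs a certified center. By $(C_{i-1})$, applied to the element $b^*$ and the module $(y-b^*)O_i\cap K$, there is $b\in K$ with $\vdash_{i-1}b:(y-b^*)O_i\cap K$ and $v(b-b^*)\ge v(y-b^*)$. Then $v(y-b)\ge v(y-b^*)\ge v(y-b_l)$ for $0\le l\le d$. Applying (Y) $d$ times we obtain $\vdash_nx'(y-b)^k:D_{d-k}$ for $k=1,\dots,d$, and finally $\vdash_nx'(y-b)^d:D$. Also $\delta(y-b)^d\in D$, since its value is at least that of $\delta\prod_l(y-b_l)$. Therefore $c(y-b)^dh\in\operatorname{Ded}_n(D)+D$.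

The polynomial $P^*=P-c(Y-b)^d$ has degree less than $d$, and $v(P^*(y))\ge v(P(y))$ by \eqref{eq:lead}. By Lemma~\ref{lem:H}(c), $H(P^*(y)h,D)\subseteq H(P(y)h,D)\subseteq H$. So $P^*(y)h\in\operatorname{Ded}_n(D)+D$ by $(Q_{d-1})$, and adding gives $(Q_d)$. This proves $(T_i)$ and the proposition.
\end{proof}

\begin{corollary}\label{cor:ded}
For every module $D$ of level $n$, $\operatorname{Ded}_n(D)=A^n_D$ and $K_n=A^n_D\oplus D$.
\end{corollary}

\begin{proof}
We have $\operatorname{Ded}_n(D)\subseteq A^n_D$ by Lemma~\ref{lem:sound}, $A^n_D\cap D=0$, and $K_n=\operatorname{Ded}_n(D)+D$ by Proposition~\ref{prop:complete}. If $x\in A^n_D$ and $x'\in\operatorname{Ded}_n(D)$ satisfy $x-x'\in D$, then $x-x'\in A^n_D\cap D=0$.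
\end{proof}

\section{The integer part and truncation}\label{sec:final}

Let $\mathcal{N}=\{s\in\mathbb{R}((G)):\operatorname{supp}s\subseteq G^{<0}\}$ be the set of series with negative support, and put
\[
A=\bigcup_n\operatorname{Ded}_n(O_n),\qquad I=A+\mathbb{Z}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $x\in K_n$ we have $\operatorname{supp}x\subseteq G_n$ and $v(O_n)=G_n^{\ge0}$, so $x\in A^n_{O_n}$ if and only if $\varphi(x)\in\mathcal{N}$. By Corollary~\ref{cor:ded}, $A=\varphi^{-1}(\mathcal{N})$ and $A\cap K_n=\operatorname{Ded}_n(O_n)$. The set $\mathcal{N}$ is closed under sums, differences and products, hence so is $A$, and $I$ is a subring of $R$ containing $1$.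

The ring $I$ is discretely ordered. Let $a+k>0$ with $a\in A$, $k\in\mathbb{Z}$. If $a\ne0$, then $v(a)=\min\operatorname{supp}a<0$, so $a$ is infinite, hence positive and infinite, and $a+k\ge1$. If $a=0$, then $k\ge1$.

Every $r\in R$ has a floor in $I$. Let $r\in K_n$. By $(C_n)$, $r=a+\delta$ with $a\in A\cap K_n$ and $\delta\in O_n$. As $\delta$ is finite, there is $k\in\mathbb{Z}$ with $k\le\delta<k+1$, and then $a+k\le r<(a+k)+1$.

So $I$ is an integer part of $R$. Codes of the modules $O_n$ are computable uniformly in $n$, so $A$ and $I$ are c.e.\ in $D(R)'$ by Lemma~\ref{lem:ce}. The existence of floors turns the enumeration into a decision procedure: given $r\in R$, enumerate $I$ until an element $m$ with $m\le r<m+1$ appears. If $r\in I$, then $r-m\in I\cap[0,1)=\{0\}$; so $r\in I$ if and only if $r=m$. Hence $I\le_TD(R)'$, and $I$ is $\Delta^0_2(R)$ by the limit lemma relative to $D(R)$. The procedure uses only the list $y_1,y_2,\dots$ and the search for derivations, so it is uniform in the presentation; the embedding $\varphi$ enters only in the verification.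
\end{proof}

The same argument, applied to an arbitrary module in place of $O_n$, computes truncations.

\begin{theorem}\label{thm:strong}
Let $\varphi$, $K_n$ and $I$ be as above.
\begin{itemize}
\item[(1)] One Turing functional, applied to $D(R)'$, computes such an integer part $I$ for every presented countable real closed field $R$; and $I\cap K_n$ is an integer part of $K_n$ for every $n$.
\item[(2)] $I=\mathbb{Z}+\varphi^{-1}(\mathcal{N})$. Each $\varphi(K_n)$ is truncation closed in $\mathbb{R}((G_n))$, and $\varphi(R)$ is truncation closed in $\mathbb{R}((G))$.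
\item[(3)] For $x\in K_n$ and a module $D$ of level $n$ there is a unique $x|_D\in K_n$ with
\[
\varphi(x|_D)=\sum_{\gamma\notin v(D)}\varphi(x)_\gamma t^\gamma.
\]
The map $(n,x,e)\mapsto x|_{[e]_n}$ is computable in $D(R)'$, uniformly. More generally, for any oracle $X\ge_TD(R)$ the map $(n,x,e)\mapsto x|_{[e]^X_n}$ is computable in $X'$.
\end{itemize}
\end{theorem}

\begin{proof}
(1) Uniformity is part of Theorem~\ref{thm:main}. The ring $I\cap K_n$ is discretely ordered, and the floor $a+k$ found above for $r\in K_n$ lies in $K_n$.

(3) By Corollary~\ref{cor:ded} there is a unique $x'\in\operatorname{Ded}_n(D)$ with $x-x'\in D$, and $\operatorname{supp}x'\cap v(D)=\emptyset$. If $x\ne x'$, then $\operatorname{supp}(x-x')\subseteq G_n$ has minimum $v(x-x')\in v(D)$, so it is contained in the upper set $v(D)$. Thus $\varphi(x)=\varphi(x')+\varphi(x-x')$ splits $\varphi(x)$ into its parts with exponents outside and inside $v(D)$, and $x|_D=x'$; uniqueness holds because $\varphi$ is injective. For $D=[e]^X_n$ the element $x'$ is found by search: by Lemma~\ref{lem:ce}, $X'$ enumerates $\operatorname{Ded}_n([e]^X_n)$,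 and it decides whether $x-x'\in[e]^X_n$. For $X=D(R)$ the search is uniform in the presentation.

(2) The first claim was shown in the proof of Theorem~\ref{thm:main}. Let $x\in K_n$ and $\lambda\in G$. The set $U=\{\gamma\in G_n:\gamma\ge\lambda\}$ is an upper set of $G_n$, so $U=v(D)$ for a module $D$ of level $n$. Since $\operatorname{supp}x\subseteq G_n$, we have $\varphi(x)|_{<\lambda}=\varphi(x|_D)\in\varphi(K_n)$ by (3). For $\lambda\in G_n$ this is the claim for $K_n$, and the claim for $R=\bigcup_nK_n$ follows as well.
\end{proof}

\begin{thebibliography}{1}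
\bibitem{LCIP}
\emph{Limit Computable Integer Parts},
\texttt{http://palmer.wellesley.edu/\textasciitilde klange/Research/LimitIPJuly12.pdf}.
\end{thebibliography}
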